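# A sign character that counts orbits: an equivariant log-concavity that fails for Orlik–Solomon algebras

## 1. Log-concavity with symmetries: the guess "always"

Let $M$ be a matroid, let $W$ be a finite group acting on its ground set by automorphisms of $M$, and let $OS^*(M)$ be the Orlik–Solomon algebra. Each graded piece $OS^i(M)$ is a finite-dimensional representation of $W$. The conjecture discussed here says that for all $i$
$$OS^{i-1}(M)\otimes OS^{i+1}(M)\ \text{ is a subrepresentation of }\ OS^i(M)\otimes OS^i(M), \tag{1}$$
where $W$ acts diagonally on tensor products. It is posed in *Geometric, Algebraic, and Topological Combinatorics* (https://publications.mfo.de/bitstream/handle/mfo/3787/OWR_2019_39.pdf?sequence=1&isAllowed=y).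

The first guess is that (1) always holds. If $W$ is trivial, (1) is the inequality $(\dim OS^i)^2\ge \dim OS^{i-1}\cdot\dim OS^{i+1}$, which is true (Adiprasito–Huh–Katz). For the braid matroid with $W=\mathcal S_n$, where $OS^*(M)\cong H^*(\mathrm{Conf}(n,\mathbb R^2))$, it has been verified by computer up to $n=10$. Let us fix the definitions and test the guess by hand.

**Conventions.** Coefficients are in $\mathbb C$. For an irreducible representation $\chi$ of a finite group, $[\chi:V]$ is its multiplicity in $V$. By semisimplicity, $A$ is a subrepresentation of $B$ (up to isomorphism) if and only if $[\chi:A]\le[\chi:B]$ for every irreducible $\chi$, and a quotient of $B$ is also a subrepresentation of $B$.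

**Definition (Orlik–Solomon algebra).** Let $M$ have ground set $X$. Let $\Lambda$ be the exterior algebra on generators $e_x$, $x\in X$. For $T\subseteq X$ let $e_T$ be the product of the $e_x$, $x\in T$, in a fixed order. Let $\partial$ be the antiderivation of $\Lambda$ with $\partial e_x=1$; then $\partial^2=0$. Put $OS(M)=\Lambda/I$, where $I$ is the ideal generated by the elements $\partial e_C$ for $C$ a circuit (a minimal dependent set). The group $W$ acts by $we_x=e_{wx}$; it preserves $I$ because it permutes circuits. We have $OS^j=0$ for $j<0$ and for $j>\operatorname{rank}M$.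

I often write $x$ for $e_x$.

**Example.** For $U_{2,3}$ on $\{a,b,c\}$ (independent sets: those of size at most $2$), the only circuit is $\{a,b,c\}$, and the only relation in degree 2 is $bc-ac+ab=0$. So $OS^0,OS^1,OS^2$ have dimensions $1,3,2$.

**Test: no circuits.** If all subsets of $X$ are independent, $|X|=n$, then $OS=\Lambda$. Let $\iota_x$ be the antiderivation with $\iota_xe_y=\delta_{xy}$. Define on $\Lambda\otimes\Lambda$
$$R(u\otimes v)=\sum_x e_xu\otimes\iota_xv,\qquad L(u\otimes v)=\sum_x\iota_xu\otimes e_xv .$$
Both commute with permutations of $X$, and $R$ maps $\Lambda^{i-1}\otimes\Lambda^{i+1}$ to $\Lambda^i\otimes\Lambda^i$. I claim that this map is injective, so that (1) holds. Use $e_y\iota_x=\delta_{xy}-\iota_xe_y$ and $\iota_ye_x=\delta_{xy}-e_x\iota_y$. For $u\in\Lambda^a$, $v\in\Lambda^b$,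
$$RL(u\otimes v)=\sum_{x,y}e_y\iota_xu\otimes\iota_ye_xv=LR(u\otimes v)+\Big(n-b-(n-a)\Big)u\otimes v,$$
because $\sum_x e_x\iota_xv=bv$ and $\sum_x\iota_xe_xu=(n-a)u$. So on $\Lambda^{i-1}\otimes\Lambda^{i+1}$ we have $LR=RL+2$. In the Hermitian inner product for which the $e_S\otimes e_T$ are orthonormal, $e_x$ and $\iota_x$ are adjoint, hence $R$ is the adjoint of $L$ and $RL$ is positive semidefinite. Thus $LR$ is invertible there, and $R$ is injective.

## 2. Low degree, top degree, and rank at most three

**Proposition C.** For every $M$ and $W$, the containment (1) holds for $i\le 1$ and $i\ge\operatorname{rank}M$, and for all $i$ when $\operatorname{rank}M\le3$.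

*Proof.* If $M$ has a loop $c$, then $\partial e_c=1\in I$ and $OS=0$. So let $M$ have no loops.

**Step 1: the extreme degrees.** For $i\le0$ or $i\ge\operatorname{rank}M$ one factor of $OS^{i-1}\otimes OS^{i+1}$ is zero. For $i=1$: $OS$ is generated in degree 1 and graded-commutative, so $OS^2$ is a quotient of $\Lambda^2OS^1$, hence a subrepresentation of $OS^1\otimes OS^1$; and $OS^0$ is trivial. This settles all $i$ when $\operatorname{rank}M\le2$. In rank 3 only $i=2$ is left.

**Step 2: split $OS$ using $\partial$.** The map $\partial$ descends to $OS$, since $\partial(e_S\,\partial e_C)=(\partial e_S)\,\partial e_C\in I$. For any $x\in X$ we have $\partial(e_x\omega)=\omega-e_x\partial\omega$, so multiplication by $e_x$ is a contracting homotopy and $(OS,\partial)$ is exact. Put $\overline{OS}{}^j=\ker(\partial|_{OS^j})$. Since $\partial$ is $W$-equivariant and $\partial(OS^j)=\overline{OS}{}^{j-1}$, we get $OS^j\cong\overline{OS}{}^j\oplus\overline{OS}{}^{j-1}$ as representations.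

Now let the rank be 3, and put $U=\overline{OS}{}^1$, $C=\overline{OS}{}^2$. We have $\overline{OS}{}^3=\partial(OS^4)=0$. Hence, in the representation ring, $OS^1=1+U$, $OS^2=U+C$, $OS^3=C$.

**Step 3: show that $C$ is contained in $U\otimes U$.** The space $U=\partial(OS^2)$ contains all $e_b-e_a=\partial(e_ae_b)$. The space $C=\partial(OS^3)$ is spanned by the elements
$$\partial(e_ae_be_c)=e_be_c-e_ae_c+e_ae_b=(e_b-e_a)(e_c-e_a).$$
The product of two elements of $U$ is killed by $\partial$, so multiplication maps $\Lambda^2U$ to $C$, and by the formula it is onto. Hence $C$ is a quotient of $\Lambda^2U$, thus a subrepresentation of $U\otimes U$.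

**Step 4: subtract.** In the representation ring,
$$OS^2\otimes OS^2-OS^1\otimes OS^3=(U+C)^2-(1+U)C=(U\otimes U-C)+U\otimes C+C\otimes C ,$$
which is an actual representation. $\blacksquare$

## 3. The raising operator does not descend

So far the guess survives. A sensible plan for a proof is to take the injective equivariant operator $R=\sum_xe_x\otimes\iota_x$ of Section 1 and push it down from $\Lambda\otimes\Lambda$ to $OS\otimes OS$. For this, $R$ must preserve $\Lambda\otimes I+I\otimes\Lambda$. Already for $U_{2,3}$ it does not. Take $1\otimes\partial(abc)\in\Lambda\otimes I$. Then $\partial(abc)=bc-ac+ab$ has contractions $\iota_a:\ b-c$, $\iota_b:\ c-a$, $\iota_c:\ a-b$, so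
$$R\big(1\otimes\partial(abc)\big)=a\otimes(b-c)+b\otimes(c-a)+c\otimes(a-b),$$
and this is nonzero in $OS^1\otimes OS^1$, since $a,b,c$ is a basis of $OS^1$. Only the sum $\partial=\sum_x\iota_x$ descends to $OS$; the single contractions do not.

For $U_{2,3}$ the statement (1) is nevertheless true, by Proposition C. But without such an operator, (1) asks for one inequality per irreducible representation, and the inequality of total dimensions does not give them. In fact the guess is wrong.

**Theorem A.** For every $m\ge1$ let $M_m$, $W$ and $\chi$ be the matroid of rank $8m$, the group of automorphisms of it, and the one-dimensional character that are constructed in Section 5; $M_m$ is realizable over $\mathbb C$. Let $i=8m-2$. Then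
$$[\chi:OS^{i-1}(M_m)\otimes OS^{i+1}(M_m)]-[\chi:OS^i(M_m)^{\otimes2}]=\lfloor(m+1)/3\rfloor .$$
For $m=2$ (rank $16$, $56$ elements, $i=14$) the two multiplicities are $57$ and $56$.

Hence (1) fails for $M_m$ for every $m\ge2$, with unbounded deficiency. It also fails for the full group $\mathrm{Aut}(M_m)$, since a containment for $\mathrm{Aut}(M_m)$ would restrict to $W$.

**Theorem B.** For every $i\ge14$ and every $r\ge2i-12$ there are a matroid of rank $r$ and a finite symmetry group for which (1) fails in degree $i$.

No claim is made that $14$ or $16$ is minimal.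

## 4. Doubled points and complementary sets

We want a character whose multiplicities can be computed exactly. The device is to double every point, and to use the swaps.

**Setting.** Let $E$ be a finite totally ordered set, $\hat E=\{e^+,e^-:e\in E\}$, and let $\tau_e$ swap $e^+$ and $e^-$. Put $N=\langle\tau_e:e\in E\rangle\cong(\mathbb Z/2)^E$. Let $G\le\mathrm{Sym}(E)$ act by $g(e^\pm)=(ge)^\pm$. Since $g\tau_eg^{-1}=\tau_{ge}$, we have the group $W=N\rtimes G$. Let $M$ be a loopless matroid on $\hat E$ on which $W$ acts by automorphisms. For $S\subseteq E$ let $\varepsilon_S$ be the character of $N$ with $\varepsilon_S(\tau_e)=-1$ for $e\in S$ and $+1$ for $e\notin S$, and put $\varepsilon=\varepsilon_E$. Since $\varepsilon$ is $G$-invariant,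
$$\chi(\nu g)=\varepsilon(\nu)\,\mathrm{sgn}_E(g)\qquad(\nu\in N,\ g\in G)$$
is a character of $W$. Finally put
$$\omega_S=\prod_{e\in S}(e^+-e^-)\quad\text{(factors in increasing order)}.$$
Call $S$ **alive** if $\omega_S\ne0$ in $OS(M)$. A **transversal** of $S$ is a set that contains exactly one of $e^+,e^-$ for each $e\in S$ and nothing else. So $\omega_S$ is the sum, with signs, of $e_T$ over the transversals $T$ of $S$.

**Example.** Let $E=\{1,2\}$ and $M=U_{2,4}$ on $\{1^\pm,2^\pm\}$. Then $\omega_{\{1\}}=1^+-1^-\ne0$, because $OS^1$ has the four points as a basis. But $\omega_{\{1,2\}}=0$: it is killed by $\partial$, and $\partial$ is injective on $OS^2$ since $OS^3=0$ and $(OS,\partial)$ is exact.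

**Lemma 1.** The $\varepsilon_S$-isotypic part of $OS^j$ is $0$ if $j<|S|$, and is spanned by $\omega_S$ if $j=|S|$.

*Proof.* The isotypic part is spanned by the images of the $e_T$, $|T|=j$, under the projector
$$p_S=\prod_{e\in S}\frac{1-\tau_e}2\prod_{e\notin S}\frac{1+\tau_e}2 .$$
If $T$ contains neither $e^+$ nor $e^-$ for some $e\in S$, then $\tau_ee_T=e_T$ and $p_Se_T=0$. Otherwise $T$ meets each of the $|S|$ pairs, so $j\ge|S|$. If $j=|S|$, then $T$ is a transversal of $S$. The factors with $e\notin S$ fix $e_T$, and the factor with $e\in S$ replaces $e^{\pm}$ in the monomial by $\pm\frac12(e^+-e^-)$. So $p_Se_T=\pm2^{-|S|}\omega_S$. $\square$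

**Lemma 2.** Let $Q_j$ be the set of all $S\subseteq E$ with $|S|=j$ such that $S$ and $E\setminus S$ are both alive. If $j+j'=|E|$, then $[\chi:OS^j\otimes OS^{j'}]$ is the number of $G$-orbits on $Q_j$. If $j+j'<|E|$, it is $0$.

*Proof.* **Step 1: find the $\varepsilon$-part for $N$.** Since $\varepsilon_S\varepsilon_{S'}=\varepsilon$ if and only if $S'=E\setminus S$, the $\varepsilon$-part of $OS^j\otimes OS^{j'}$ is
$$\bigoplus_{S\subseteq E}(OS^j)_{\varepsilon_S}\otimes(OS^{j'})_{\varepsilon_{E\setminus S}} .$$
By Lemma 1 a nonzero term needs $|S|\le j$ and $|E|-|S|\le j'$. This is impossible if $j+j'<|E|$, and then the multiplicity of $\chi$ is $0$ because $\chi|_N=\varepsilon$. If $j+j'=|E|$, it forces $|S|=j$, and Lemma 1 shows that the elements $\omega_S\otimes\omega_{E\setminus S}$, $S\in Q_j$, form a basis.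

**Step 2: let $G$ act, and absorb the signs.** Let $\Lambda(E)$ be the exterior algebra on $E$, and define $s(S)=\pm1$ by $e_S\wedge e_{E\setminus S}=s(S)e_E$. Put $\Omega_S=s(S)\,\omega_S\otimes\omega_{E\setminus S}$. Let $g\in G$ and write $ge_S=\sigma_1e_{gS}$, $ge_{E\setminus S}=\sigma_2e_{g(E\setminus S)}$ with signs $\sigma_1,\sigma_2$. Applying $g$ to the definition of $s(S)$ gives
$$\sigma_1\sigma_2\,s(gS)=s(S)\,\mathrm{sgn}_E(g).$$
The algebra homomorphism from $\Lambda(E)$ with $e_e\mapsto e^+-e^-$ is $G$-equivariant and maps $e_S$ to $\omega_S$, so $g\omega_S=\sigma_1\omega_{gS}$ and $g\omega_{E\setminus S}=\sigma_2\omega_{g(E\setminus S)}$. In particular $G$ preserves aliveness and acts on $Q_j$. Now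
$$g\Omega_S=s(S)\sigma_1\sigma_2\,\omega_{gS}\otimes\omega_{g(E\setminus S)}=\mathrm{sgn}_E(g)\,s(gS)\,\omega_{gS}\otimes\omega_{E\setminus gS}=\mathrm{sgn}_E(g)\,\Omega_{gS}.$$
So the $\varepsilon$-part is $\mathrm{sgn}_E\otimes\mathbb C[Q_j]$ as a representation of $G$. The multiplicity of $\chi$ is the dimension of the $G$-invariants of the permutation module $\mathbb C[Q_j]$, that is, the number of orbits. $\square$

With $|E|=2i$, the conjecture for this $\chi$ therefore says that $|Q_{i-1}/G|\le|Q_i/G|$. We need matroids for which we can decide which sets are alive.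

**Facts about $OS$.** Let $M$ be loopless.

(a) *If $C$ is dependent, then $e_C,\partial e_C\in I$.* For a circuit $C_0$ and $c\in C_0$, applying $\partial$ to $e_ce_{C_0}=0$ gives $e_{C_0}=e_c\,\partial e_{C_0}\in I$. If $C=C_0\sqcup D$ with $C_0$ a circuit, then $e_C=\pm e_{C_0}e_D\in I$ and $\partial e_C=\pm(\partial e_{C_0})e_D\pm e_{C_0}\partial e_D\in I$.

(b) *$OS$ is graded by flats.* Recall that the closure $\mathrm{cl}(T)$ consists of $T$ and all $x$ that do not raise the rank, and that a flat is a set equal to its closure. Write $\Lambda=\bigoplus_F\Lambda_F$ over flats $F$, where $\Lambda_F$ is spanned by the $e_T$ with $\mathrm{cl}(T)=F$. The ideal $I$ is spanned by the elements $e_S\,\partial e_C$, $C$ a circuit. Each monomial that survives in such an element is $\pm e_{S\cup(C\setminus c)}$ for some $c\in C$, and $c\in\mathrm{cl}(C\setminus c)$, so its closure is $\mathrm{cl}(S\cup C)$. Hence each spanning element is homogeneous, and $OS=\bigoplus_F\Lambda_F/I_F$ with $I_F=I\cap\Lambda_F$ spanned by the $e_S\,\partial e_C$ with $\mathrm{cl}(S\cup C)=F$.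

(c) *If $T$ is independent and is a flat, then $e_T\ne0$ in $OS$, and the $e_T$ for distinct such $T$ are linearly independent.* A set with closure $T$ is contained in $T$ and has rank $|T|$, so it is $T$; thus $\Lambda_T=\mathbb Ce_T$. No circuit lies in $T$, so $I_T=0$. Distinct $T$ lie in distinct summands.

**Lemma 3.** (i) If every transversal of $S$ is an independent flat, then $S$ is alive. (ii) Suppose there are $S_0\subseteq S$ and $e\in S_0$ such that every set consisting of $e^+$, $e^-$ and a transversal of $S_0\setminus\{e\}$ is dependent. Then $S$ is not alive.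

*Proof.* (i) $\omega_S$ is a sum with coefficients $\pm1$ of distinct elements $e_T$, which are linearly independent by (c).

(ii) As $\omega_S=\pm\omega_{S_0}\omega_{S\setminus S_0}$, it suffices that $\omega_{S_0}\in I$. Each factor satisfies $\partial(f^+-f^-)=0$, so $\partial\omega_{S_0}=0$. With $x=e^+$, we get in $\Lambda$
$$\partial(x\,\omega_{S_0})=\omega_{S_0}-x\,\partial\omega_{S_0}=\omega_{S_0}.$$
Since $x(e^+-e^-)=-e^+e^-$, the product $x\,\omega_{S_0}$ is a combination of monomials $e_C$ with $C$ as described in (ii). These $C$ are dependent, so $\partial e_C\in I$ by (a), and $\omega_{S_0}\in I$. $\square$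

**First attempt: uniform matroids.** Let $|E|=2i$, and let $M$ be uniform of rank $r\ge1$ on $\hat E$. If $|S|\le r-1$, each transversal of $S$ stays independent after adding any point, so $S$ is alive by (i). If $|S|\ge r$, take $|S_0|=r$ in (ii): sets of size $r+1$ are dependent, so $S$ is not alive. For $r\ge i+2$ the numbers to compare are thus the numbers of $G$-orbits on all $i$-subsets and on all $(i-1)$-subsets of $E$. (For smaller $r$ the set $Q_{i-1}$ is empty.) This gives no counterexample, for any $G$:

*If $2j<n$, a permutation group $G$ of an $n$-set has at least as many orbits on $(j+1)$-subsets as on $j$-subsets.* Let $U$ send a subset to the sum of the subsets with one more element containing it, and let $D$ be the adjoint of $U$. Counting "add one, remove one" against "remove one, add one" gives $DU-UD=(n-j)-j=n-2j$ on $j$-subsets. As $UD$ is positive semidefinite, $DU$ is invertible, so $U$ is injective on $j$-subsets. It maps $G$-invariants injectively to $G$-invariants. $(*)$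

**Second attempt: three interchangeable blocks.** Constraints on $S$ should be imposed, so that $U$ no longer maps $\mathbb C[Q_{i-1}]$ to $\mathbb C[Q_i]$. Let $p(k;L)$ denote the number of multisets $\{c,c',c''\}$ of integers in $[0,L]$ with sum $k$, that is, of partitions of $k$ into at most 3 parts, each at most $L$. Replacing $c$ by $L-c$ shows that
$$p(k;L)=p(3L-k;L). \tag{2}$$
Suppose that $E$ consists of three blocks of size $b$, that $G$ is the group of all permutations preserving the set of blocks, and that "$S$ and $E\setminus S$ alive" amounts to $l\le c_k\le b-l$ for the numbers $c_k$ of points of $S$ in the three blocks. An orbit is a multiset of the $c_k$. Subtracting $l$ and putting $L=b-2l$, the number of orbits on $Q_i$ with $2i=3b$ is $p(k;L)$ with $k=i-3l=3L/2$: exactly the center of the symmetry (2). By $(*)$, applied to three blocks of size $L$ and $(k-1)$-subsets, $p(k-1;L)\le p(k;L)$. Still no failure. A window that is symmetric under complements puts $i$ at the center, where the count is largest.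

**The way out: a dial.** Add a fourth block $B_1$, not interchangeable with the others, and let the number $a=|S\cap B_1|$ move the window for the $c_k$. Taking complements now exchanges the row $a$ with the row $|B_1|-a$, and only pairs of rows need to be centered. If in one row the counts for $|S|=i$ and $|S|=i-1$ are $p(k;L)$ and $p(k-1;L)$, then in the mirror row they will be $p(k;L)$ and $p(k+1;L)$. Together the pair contributes
$$2p(k;L)-p(k-1;L)-p(k+1;L)$$
to $|Q_i/G|-|Q_{i-1}/G|$, a negative *second* difference. And the numbers $p(k;L)$ are not concave in $k$. For $L=4$ and $k=0,\dots,12$ they are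
$$1,\ 1,\ 2,\ 3,\ 4,\ 4,\ 5,\ 4,\ 4,\ 3,\ 2,\ 1,\ 1,$$
and at $k=5$ the contribution is $2\cdot4-4-5=-1$. It remains to find a matroid that implements the dial.

## 5. The matroid $M_m$

Fix $m\ge1$. Let $E=B_1\sqcup B_2\sqcup B_3\sqcup B_4$ with $|B_i|=4m-1$, let $A_i=\{e^+,e^-:e\in B_i\}$, and $\hat E=A_1\sqcup\dots\sqcup A_4$. So $|E|=16m-4$ and $|\hat E|=32m-8$. Call $J\subseteq\hat E$ independent in $M_m$ if and only if
$$|J\cap A_1|\le4m,\qquad|J\cap(A_1\cup A_k)|\le6m\ \ (k=2,3,4),\qquad|J|\le8m. \tag{3}$$

**Step 1: these are the independent sets of a matroid that is realizable over $\mathbb C$.** Let $V=Z\oplus(\mathbb C^{2m}\otimes\mathbb C^2)$ with $\dim Z=4m$, so $\dim V=8m$. Let $\ell_2,\ell_3,\ell_4\subset\mathbb C^2$ be distinct lines, and put $V_1=Z$, $V_k=Z\oplus(\mathbb C^{2m}\otimes\ell_k)$ for $k=2,3,4$. For $K\subseteq\{1,2,3,4\}$ let $\rho(K)=\dim\sum_{i\in K}V_i$. Then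
$$\rho(\{1\})=4m,\qquad\rho(\{k\})=\rho(\{1,k\})=6m,\qquad\rho(K)=8m\ \text{ if $K$ contains two of }2,3,4.$$
Now choose, for each element of each $A_i$, a vector in $V_i$. The space of choices is a product of vector spaces, hence an irreducible variety. For $x\in\hat E$ let $i(x)$ be the index with $x\in A_{i(x)}$.

We decide for which $J\subseteq\hat E$ some choice makes $J$ linearly independent. Recall Rado's theorem (Oxley, *Matroid Theory*, §11.2): a finite family of subsets $X_x$, $x\in J$, of the ground set of a matroid has an independent transversal if and only if the rank of $\bigcup_{x\in J'}X_x$ is at least $|J'|$ for all $J'\subseteq J$. Apply it with $X_x$ a finite spanning set of $V_{i(x)}$. If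
$$|J'|\le\dim\sum_{x\in J'}V_{i(x)}\qquad\text{for all }J'\subseteq J, \tag{4}$$
an independent choice exists. Conversely, if some choice makes $J$ independent, (4) is clear.

Condition (4) is equivalent to $|J\cap\bigcup_{i\in K}A_i|\le\rho(K)$ for all $K$. Indeed, if $J'$ meets exactly the blocks $A_i$, $i\in K$, then $|J'|\le|J\cap\bigcup_{i\in K}A_i|$, so the second condition implies (4). Conversely, for given $K$ take $J'=J\cap\bigcup_{i\in K}A_i$ in (4) and use that $\rho$ is monotone. By the values of $\rho$, the second condition is exactly (3): the sets $K=\{1\}$, $\{1,k\}$ and $\{1,2,3,4\}$ give (3), and the other nonempty $K$ give consequences of (3).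

For each $J$ satisfying (3), the choices making $J$ independent form a nonempty Zariski-open set. Finitely many such sets have a common point, since the variety is irreducible. At this point the independent sets of vectors are exactly those given by (3).

**Step 2: the rank is $8m$.** A set with $4m,2m,2m$ elements in $A_1,A_2,A_3$ satisfies (3), and it exists because $|A_i|=8m-2\ge4m$. Also $M_m$ has no loops.

**Step 3: the group.** Let $G\le\mathrm{Sym}(E)$ be the group of all permutations that preserve $B_1$ and permute the blocks $B_2,B_3,B_4$ among themselves. Condition (3) is invariant under all swaps $\tau_e$ and under $G$, so $W=N\rtimes G$ acts on $M_m$ by automorphisms. We are in the setting of Section 4, with $\chi(\nu g)=\varepsilon(\nu)\,\mathrm{sgn}_E(g)$. Put $i=8m-2$, so that $|E|=2i$.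

**Step 4: which sets are alive.** Call $S\subseteq E$ **good** if
$$|S\cap(B_1\cup B_k)|\le6m-1\ \ (k=2,3,4)\qquad\text{and}\qquad|S|\le8m-1 .$$
For instance, when $m=1$ the blocks have three elements. Then $B_1\cup\{f\}$ with $f\in B_2$ is good ($4\le5$ and $4\le7$), while $B_1\cup B_2$ is not ($6>5$).

**Lemma 4.** $S$ is alive in $M_m$ if and only if it is good.

*Proof.* Let $S$ be good and let $T$ be a transversal of $S$. Then $|T\cap A_1|\le|B_1|=4m-1$, $|T\cap(A_1\cup A_k)|\le6m-1$ and $|T|\le8m-1$. Each bound is one below the bound in (3), so $T$ and all $T\cup\{x\}$ with $x\notin T$ are independent. Hence $T$ is an independent flat, and $S$ is alive by Lemma 3(i).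

Let $S$ be not good. Then there is $S_0\subseteq S$ with either $|S_0|=6m$ and $S_0\subseteq B_1\cup B_k$ for some $k$, or $|S_0|=8m$. Pick any $e\in S_0$. A set $C$ consisting of $e^\pm$ and a transversal of $S_0\setminus\{e\}$ has $6m+1$ elements in $A_1\cup A_k$, or has $8m+1$ elements. By (3) it is dependent, so $S$ is not alive by Lemma 3(ii). $\square$

This is why $|B_1|=4m-1$: the first condition in (3) never makes a set $S$ fail to be alive.

## 6. Orbits as windows, and the count for $m=1$ and $m=2$

**The window.** Let $a=|S\cap B_1|$ and $c_k=|S\cap B_k|$ for $k=2,3,4$. Since $G$ contains all permutations inside each block and all permutations of $B_2,B_3,B_4$, the $G$-orbit of $S$ is determined by $a$ and the multiset $\{c_2,c_3,c_4\}$. Let $|S|\in\{i-1,i\}=\{8m-3,8m-2\}$. Then $|S|$ and $|E\setminus S|$ are both at most $8m-1$. Moreover $|(E\setminus S)\cap(B_1\cup B_k)|=8m-2-(a+c_k)$, which is at most $6m-1$ if and only if $a+c_k\ge2m-1$. So by Lemma 4, $S\in Q_{|S|}$ if and only if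
$$2m-1\le a+c_k\le6m-1\quad(k=2,3,4),\qquad0\le a,c_k\le4m-1. \tag{5}$$

By Lemma 2, $[\chi:OS^i\otimes OS^i]=|Q_i/G|$ and $[\chi:OS^{i-1}\otimes OS^{i+1}]=|Q_{i-1}/G|$.

**The case $m=1$: a tie.** Here $i=6$, $0\le a,c_k\le3$, $1\le a+c_k\le5$. For $|S|=6$ the rows $a=0,1,2,3$ contain $p(3;2),p(5;3),p(4;3),p(3;2)$, that is $2,3,3,2$ orbits. For $|S|=5$ they contain $p(2;2),p(4;3),p(3;3),p(2;2)$, again $2,3,3,2$. The totals are $10$ and $10$.

**The case $m=2$.** Here $i=14$, $0\le a,c_k\le7$ and $3\le a+c_k\le11$. For each $a$ we list the window for $c_k$, the required sums $c_2+c_3+c_4$, and the counts; when the window is $[l,l+L]$ we subtract $l$ from each entry.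

| $a$ | window | sum for $\lvert S\rvert=14$ | number | sum for $\lvert S\rvert=13$ | number |
|---|---|---|---|---|---|
| 0 | $[3,7]$ | 14 | $p(5;4)=4$ | 13 | $p(4;4)=4$ |
| 1 | $[2,7]$ | 13 | $p(7;5)=6$ | 12 | $p(6;5)=6$ |
| 2 | $[1,7]$ | 12 | $p(9;6)=8$ | 11 | $p(8;6)=8$ |
| 3 | $[0,7]$ | 11 | $p(11;7)=10$ | 10 | $p(10;7)=10$ |
| 4 | $[0,7]$ | 10 | $p(10;7)=10$ | 9 | $p(9;7)=10$ |
| 5 | $[0,6]$ | 9 | $p(9;6)=8$ | 8 | $p(8;6)=8$ |
| 6 | $[0,5]$ | 8 | $p(8;5)=6$ | 7 | $p(7;5)=6$ |
| 7 | $[0,4]$ | 7 | $p(7;4)=4$ | 6 | $p(6;4)=5$ |
| total | | | **56** | | **57** |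

The multisets behind these numbers, written as strings of three parts, are:

- $L=4$. $k=4$: $400,310,220,211$. $k=5$: $410,320,311,221$. $k=6$: $420,411,330,321,222$. $k=7$: $430,421,331,322$.
- $L=5$. $k=6$: $510,420,411,330,321,222$. $k=7$: $520,511,430,421,331,322$. $k=8$: $530,521,440,431,422,332$.
- $L=6$. $k=8$: $620,611,530,521,440,431,422,332$. $k=9$: $630,621,540,531,522,441,432,333$.
- $L=7$. $k=9$: $720,711,630,621,540,531,522,441,432,333$. $k=10$: $730,721,640,631,622,550,541,532,442,433$. $k=11$: $740,731,722,650,641,632,551,542,533,443$.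

So $\chi$ has multiplicity $57$ in $OS^{13}(M_2)\otimes OS^{15}(M_2)$ and only $56$ in $OS^{14}(M_2)^{\otimes2}$, and (1) fails for $i=14$. The loss comes from the pair of rows $a=0$ and $a=7$, that is, from $p(4;4),p(5;4),p(6;4)=4,4,5$.

## 7. All $m$: a sum of second differences

Now we complete the proof of Theorem A.

**Step 1: express each row through $p(k;L)$.** In row $a$ the sum $c_2+c_3+c_4$ is $8m-2-a$ for $|S|=i$ and $8m-3-a$ for $|S|=i-1$.

For $0\le a\le2m-1$, the window (5) is $[2m-1-a,\,4m-1]$, because $6m-1-a\ge4m-1$. Its length is $L=2m+a$. Subtracting $2m-1-a$ from each $c_k$ gives the counts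
$$p(2m+2a+1;L)\ \text{ for }|S|=i,\qquad p(2m+2a;L)\ \text{ for }|S|=i-1 .$$

For $a=4m-1-a'$ with $0\le a'\le2m-1$, the lower bound $2m-1-a=a'-2m$ is negative, and $6m-1-a=2m+a'\le4m-1$. So the window is $[0,L]$ with $L=2m+a'$, and the sums are $4m-1+a'$ and $4m-2+a'$. As $3L=6m+3a'$, the symmetry (2) gives the counts
$$p(2m+2a'+1;L)\ \text{ for }|S|=i,\qquad p(2m+2a'+2;L)\ \text{ for }|S|=i-1 .$$

Pairing row $a$ with row $4m-1-a$ for $0\le a\le2m-1$, and writing $\Delta^2p(k;L)=p(k+1;L)-2p(k;L)+p(k-1;L)$, we obtain
$$|Q_i/G|-|Q_{i-1}/G|=-\sum_{a=0}^{2m-1}\Delta^2p(k;L)\Big|_{L=2m+a,\ k=L+a+1}. \tag{6}$$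

**Step 2: compute the second difference.** Recall that the partitions with at most 3 parts, each at most $L$, are counted by the Gaussian binomial coefficient:
$$\sum_kp(k;L)q^k=\frac{(1-q^{L+1})(1-q^{L+2})(1-q^{L+3})}{(1-q)(1-q^2)(1-q^3)} .$$
Multiplication by $(1-q)^2=1-2q+q^2$ produces second differences. Since $\frac{(1-q)^2}{(1-q)(1-q^2)(1-q^3)}=\frac1{(1+q)(1-q^3)}$, put
$$h(q)=\sum_{j\ge0}h_jq^j=\frac1{(1+q)(1-q^3)},\qquad h_j=0\text{ for }j<0 .$$
Then $\Delta^2p(k;L)$ is the coefficient of $q^{k+1}$ in $h(q)(1-q^{L+1})(1-q^{L+2})(1-q^{L+3})$. In (6) we have $k+1=L+a+2<2L+3$, because $a<L+1$. A product of two or three of the terms $q^{L+1},q^{L+2},q^{L+3}$ has degree at least $2L+3$ and does not contribute. Hence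
$$\Delta^2p(k;L)=h_{2m+2a+2}-(h_{a+1}+h_a+h_{a-1}). \tag{7}$$

**Step 3: evaluate the terms of (7).** As $1-q^3=(1-q)(1+q+q^2)$, we have $(1+q+q^2)h(q)=\frac1{1-q^2}$. The bracket in (7) is the coefficient of $q^{a+1}$ in this series: it is $1$ if $a$ is odd and $0$ if $a$ is even. Its sum over $0\le a\le2m-1$ is $m$.

For the first term, expanding the product of $\frac1{1+q}$ and $\frac1{1-q^3}$ gives
$$h_j=\sum_{t=0}^{\lfloor j/3\rfloor}(-1)^{j-3t}=(-1)^j\sum_{t=0}^{\lfloor j/3\rfloor}(-1)^t .$$
For even $j$ this is $1$ if $\lfloor j/3\rfloor$ is even and $0$ if $\lfloor j/3\rfloor$ is odd. The latter means that $j$ is congruent to $3$, $4$ or $5$ modulo $6$, so for even $j$ that $j\equiv4\pmod6$. Now write $2m+2a+2=2t$ with $t=m+a+1$, which runs over $[m+1,3m]$. Then $h_{2t}=0$ if $t\equiv2\pmod3$, and $h_{2t}=1$ otherwise.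

**Step 4: sum up.** By (6) and (7),
$$|Q_i/G|-|Q_{i-1}/G|=m-\#\{t\in[m+1,3m]:t\not\equiv2\bmod3\}.$$
The number of $t\in[1,n]$ with $t\equiv2\pmod3$ is $\lfloor\frac{n+1}3\rfloor$. So the number of $t\in[m+1,3m]$ with $t\equiv2\pmod3$ is $\lfloor\frac{3m+1}3\rfloor-\lfloor\frac{m+1}3\rfloor=m-\lfloor\frac{m+1}3\rfloor$. The interval has $2m$ elements, so $m+\lfloor\frac{m+1}3\rfloor$ of them are not congruent to $2$. Therefore
$$|Q_i/G|-|Q_{i-1}/G|=-\Big\lfloor\frac{m+1}3\Big\rfloor ,$$
and with Lemma 2 this is Theorem A; the two multiplicities for $m=2$ were counted in Section 6. $\blacksquare$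

For $m=1$ the formula gives $0$, in accordance with the tie $10=10$. For $m=2$ the four values of $\Delta^2p$ in (6), for $a=0,1,2,3$, are $1,0,0,0$.

## 8. Direct sums with $U_{2,4}$ and coloops: every degree $i\ge14$

Theorem B raises the degree without changing the numbers $57$ and $56$. For this we need a small matroid with an irreducible representation that occurs exactly once in the lowest total degree, and there in bidegree $(1,1)$.

**Step 1: the small piece.** Consider $U_{2,4}$ with $S_4$ acting on its four points, and let $\lambda=(2,2)$ be the two-dimensional irreducible representation of $S_4$. Put $F_0(x,y)=\sum_{a,b}[\lambda:OS^a\otimes OS^b]\,x^ay^b$. I claim that its part of lowest total degree is $xy$.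

We have $OS^0=1$ and $OS^1=\mathbb C^4=1+(3,1)$. The circuits are the 3-subsets, so the degree-2 part of $I$ is $\partial\Lambda^3$, which equals $\ker(\partial|_{\Lambda^2})$ by exactness of $(\Lambda,\partial)$. Hence $OS^2\cong\partial\Lambda^2=\ker(\partial|_{\Lambda^1})\cong(3,1)$. So $\lambda$ does not occur in $OS^0\otimes OS^0$, nor in $OS^1$ and $OS^2$ tensored with $OS^0$ on either side. In $OS^1\otimes OS^1=\mathbb C^4\otimes\mathbb C^4$ we use characters. On the classes of the identity, $(12)$, $(12)(34)$, $(123)$, $(1234)$, of sizes $1,6,3,8,6$, the character of $\lambda$ is $2,0,2,-1,0$, and that of $\mathbb C^4\otimes\mathbb C^4$ is $16,4,0,1,0$. So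
$$[\lambda:\mathbb C^4\otimes\mathbb C^4]=\tfrac1{24}\big(16\cdot2+8\cdot1\cdot(-1)\big)=1 .$$

**Step 2: the direct sum.** Let $i\ge14$ and $r\ge2i-12$, and put $p=i-14\ge0$, $c=r-(2i-12)\ge0$. Let
$$M'=M_2\oplus U_{2,4}^{\oplus p}\oplus(c\text{ coloops}),$$
where a coloop is an element contained in no circuit. The rank is $16+2p+c=r$. The group $W\times S_4^{\,p}$ acts, each factor on its own summand, with the coloops fixed. Let $\chi'=\chi\boxtimes\lambda^{\boxtimes p}$, an irreducible representation of this group.

The circuits of a direct sum are the circuits of the summands. Hence the exterior algebra is the graded tensor product of those of the summands, the ideal is generated by the ideals of the summands, and $OS$ of the direct sum is the graded tensor product of the $OS$ of the summands. The group acts factor by factor, so as a representation it is the ordinary outer tensor product, degree by degree. A coloop contributes $OS^0=OS^1=1$, with trivial action. The multiplicity of an outer tensor product of irreducibles in an outer tensor product of representations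 is the product of the multiplicities. Therefore
$$F(x,y):=\sum_{a,b}[\chi':OS^a(M')\otimes OS^b(M')]\,x^ay^b=F_{M_2}(x,y)\,F_0(x,y)^p\,(1+x)^c(1+y)^c,$$
where $F_{M_2}(x,y)=\sum_{a,b}[\chi:OS^a(M_2)\otimes OS^b(M_2)]\,x^ay^b$.

**Step 3: compare lowest total degrees.** By Lemma 2 with $|E|=28$, the series $F_{M_2}$ has no terms of total degree below $28$, and its part of degree $28$ is $\sum_j|Q_j/G|\,x^jy^{28-j}$. By Step 1, the part of $F$ of total degree $28+2p=2i$, the lowest one, is
$$(xy)^p\sum_j|Q_j/G|\,x^jy^{28-j}.$$
With $i=14+p$, the coefficient of $x^iy^i$ is $|Q_{14}/G|=56$, and the coefficient of $x^{i-1}y^{i+1}$ is $|Q_{13}/G|=57$. So $\chi'$ occurs $57$ times in $OS^{i-1}(M')\otimes OS^{i+1}(M')$ and only $56$ times in $OS^i(M')^{\otimes2}$, and (1) fails for $M'$ in degree $i$. $\blacksquare$
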